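
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The generic action of $\mathbb Z\wr\mathbb Z$ on Cantor space is hyperfinite}


\begin{abstract}
We prove that the actions of $\mathbb Z\wr\mathbb Z$ by homeomorphisms of Cantor space that are free and have a hyperfinite orbit equivalence relation form a comeager set. The proof cuts the height line of every lamp at ``walls'' and perturbs the walls of each stage so that they dodge the walls of earlier stages; how many earlier stages are dodged depends on how close the cursor is to the lamp. The same argument works for finitely generated subgroups of $B\wr H$, where $B$ is abelian and $H$ is residually finite with a hyperfinite profinite translation action. In particular it applies to all finitely generated free metabelian groups.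
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X=2^{\mathbb N}$ be Cantor space. For a countable group $\Gamma$ let $\operatorname{Act}(\Gamma,X)$ be the set of actions of $\Gamma$ on $X$ by homeomorphisms. It is a closed subspace of $\operatorname{Homeo}(X)^{\Gamma}$, where $\operatorname{Homeo}(X)$ carries the topology of uniform convergence, and hence a Polish space. If $\operatorname{dist}$ is a compatible metric on $X$, then two actions $\beta,\beta'$ are close when $\sup_x\operatorname{dist}(\beta(g)x,\beta'(g)x)$ is small for all $g$ in a large finite subset of $\Gamma$. A property holds for the \emph{generic} action of $\Gamma$ if the set of actions having it is comeager, that is, contains a dense $G_\delta$ set.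

The orbit equivalence relation $E_\beta$ of an action $\beta$ is a \emph{countable Borel equivalence relation}: it is a Borel subset of $X\times X$ and its classes are countable. Such a relation $E$ is \emph{hyperfinite} if $E=\bigcup_nE_n$ for an increasing sequence $E_0\subseteq E_1\subseteq\cdots$ of Borel equivalence relations with finite classes. So hyperfiniteness says that the orbits can be exhausted by finite pieces, in a way that is Borel and works at \emph{every} point. An action is called hyperfinite if its orbit equivalence relation is.

We answer the following question \cite[Question 3]{source}: \emph{is the generic action of $\mathbb Z\wr\mathbb Z$ on Cantor space hyperfinite?} Here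
\[
\mathbb Z\wr\mathbb Z=\Bigl(\bigoplus_{\mathbb Z}\mathbb Z\Bigr)\rtimes\mathbb Z ,
\]
with $\mathbb Z$ acting by shifting coordinates.

Two theorems frame the question. By a theorem of Suzuki, if $\Gamma$ is exact (its reduced $C^*$-algebra is exact, as is the case for all amenable groups and for free groups), then the generic action of $\Gamma$ is \emph{measure hyperfinite}: for every Borel probability measure on $X$, the orbit equivalence relation becomes hyperfinite after restriction to an invariant conull Borel set. Since $\mathbb Z\wr\mathbb Z$ is an extension of an abelian group by $\mathbb Z$, it is amenable and the theorem applies. The issue is therefore to get rid of the null sets. According to the second theorem, if every finitely generated subgroup of $\Gamma$ has finite asymptotic dimension, then the generic action of $\Gamma$ is hyperfinite. Finite asymptotic dimension asks for a number $m$ such that for every $R$ the group can be colored with $m$ colors so that, at scale $R$, the monochromatic components have uniformly bounded size. But $\mathbb Z\wr\mathbb Z$ is finitely generated and contains $\mathbb Z^d$,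 which has asymptotic dimension $d$, for every $d$. So its asymptotic dimension is infinite, and the second theorem does not apply. We use neither of these theorems.

\subsection{Results}

For groups $B$ and $H$, with $B$ abelian, $B\wr H=\bigl(\bigoplus_HB\bigr)\rtimes H$, where $H$ acts by translating coordinates.

\begin{theorem}\label{thm:A}
The set of $\beta\in\operatorname{Act}(\mathbb Z\wr\mathbb Z,X)$ that are free with $E_\beta$ hyperfinite contains a dense $G_\delta$ set. In particular, the generic action of $\mathbb Z\wr\mathbb Z$ on Cantor space is hyperfinite.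
\end{theorem}

\begin{theorem}\label{thm:B}
Let $H$ be a countable group with finite-index normal subgroups $N_0\ge N_1\ge\cdots$ such that $\bigcap_nN_n=1$ and the left translation action of $H$ on $\hat H=\varprojlim H/N_n$ is hyperfinite. Let $B$ be any abelian group and $K$ a finitely generated subgroup of $B\wr H$. Then the generic action of $K$ on Cantor space is free and hyperfinite.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $H$ be a finitely generated virtually nilpotent group. The generic action on Cantor space is free and hyperfinite for each of the following groups: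
\begin{enumerate}
\item[(1)] $B\wr H$ with $B$ a finitely generated abelian group (for example $\mathbb Z^d\wr\mathbb Z^e$), and every finitely generated subgroup of $B\wr H$ with $B$ any abelian group;
\item[(2)] $F/[N,N]$, where $F$ is a free group of finite rank and $N\trianglelefteq F$ with $F/N\cong H$; in particular, every finitely generated free metabelian group.
\end{enumerate}
\end{corollary}

\subsection{The idea}

An element of $\mathbb Z\wr\mathbb Z$ is a pair $(f,s)$. For each site $i\in\mathbb Z$ there is a lamp with an integer height $f(i)$, zero for all but finitely many $i$, and there is a cursor at the site $s$. For a free action, each orbit is a copy of this set of pairs. To prove hyperfiniteness it suffices to find Borel equivalence relations $F_n$ with finite classes such that any two equivalent points are $F_n$-related for all but finitely many $n$ (Lemma~\ref{lem:liminf}).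

A first attempt is the following. Partition the sites into blocks of length $2^n$, and cut the height line of each lamp at \emph{walls} that form a coset of $r_n\mathbb Z$, $r_n=2\cdot 9^n$. Call $(f,s)$ and $(f',s')$ related at stage $n$ if $s,s'$ lie in the same block $I$, $f=f'$ off $I$, and for each $i\in I$ no stage-$n$ wall separates $f(i)$ from $f'(i)$. The classes are finite. The blocks and walls have to be supplied by the action. The generic action supplies them because it imitates, up to any finite precision, every action on a compact metrizable zero-dimensional space (Lemma~\ref{lem:pattern}).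

The trouble is that a pair of points must be separated only finitely often, while walls of infinitely many stages may fall at the same place. For the blocks one can avoid this by making the stages coherent: the blocks come from an odometer. For the walls this argument breaks down. The finite precision of Lemma~\ref{lem:pattern} only yields stage-$n$ walls that ignore lamps within distance $2^n$. The stage-$n$ walls at site $i$ may therefore depend on lamps that the walls of stage $n+1$ are not allowed to see, so the two stages cannot be adjusted to each other in the same way.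

The remedy has two parts. For a single lamp, move each stage-$n$ wall away from all walls of earlier stages; then walls of different stages stay at different places (Section~\ref{sec:dodge}). For many lamps, doing this without restraint creates new separations at far away sites. So the number of earlier stages that are dodged at site $i$ is made to depend on the position of the cursor: all of them if the cursor is at $i$, fewer and fewer as the cursor moves away (Section~\ref{sec:walls}). Section~\ref{sec:A} feeds the generic action of $\mathbb Z\wr\mathbb Z$ into this machine, and Sections~\ref{sec:B} and~\ref{sec:C} treat the general case.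

Throughout,
\[
w_n=9^n,\qquad r_n=2w_n=2\cdot 9^n\qquad(n\ge0).
\]

\section{Two general tools}\label{sec:tools}

\begin{lemma}\label{lem:liminf}
Let $E$ be a countable Borel equivalence relation and let $F_n\subseteq E$, $n\ge0$, be Borel equivalence relations with finite classes. If every pair in $E$ belongs to $F_n$ for all but finitely many $n$, then $E$ is hyperfinite.
\end{lemma}

\begin{proof}
Put $E_n=\bigcap_{m\ge n}F_m$. These are Borel equivalence relations, $E_n\subseteq E_{n+1}$, the classes of $E_n\subseteq F_n$ are finite, and $\bigcup_nE_n=E$ by hypothesis.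
\end{proof}

The second tool explains what the generic action knows: every finite pattern that can be realized on some compact metrizable zero-dimensional space is realized by the generic action on $X$. Let $\Gamma$ be a countable group, $S\subseteq\Gamma$ a finite set with $1\in S$, $P$ a finite set, and $R\subseteq P^S$. For an action of $\Gamma$ on a space $Z$, a continuous map $\psi:Z\to P$ \emph{satisfies} $R$ if $(\psi(gz))_{g\in S}\in R$ for all $z\in Z$. For example, with $P=\mathbb Z/q$, the requirement $\psi(gz)=\psi(z)+1$ for one fixed $g\in \Gamma$ is of this form.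

Recall that a space is zero-dimensional if it has a base of clopen sets, and that every nonempty compact metrizable zero-dimensional space without isolated points is homeomorphic to Cantor space.

\begin{lemma}\label{lem:pattern}
Suppose that some continuous action of\/ $\Gamma$ on a nonempty compact metrizable zero-dimensional space $Y$ admits a continuous $\varphi:Y\to P$ satisfying $R$. Then the set of $\beta\in\operatorname{Act}(\Gamma,X)$ that admit a continuous $\psi:X\to P$ satisfying $R$ is open and dense.
\end{lemma}

\begin{proof}
\emph{Open.} Let $\psi$ satisfy $R$ for $\beta$. The nonempty sets among the $\psi^{-1}(p)$ are disjoint and compact. Let $\delta>0$ be smaller than the distance between any two distinct ones. If $\sup_x\operatorname{dist}(\beta(g)x,\beta'(g)x)<\delta$ for all $g\in S$, then $\beta(g)x$ and $\beta'(g)x$ always lie in the same set $\psi^{-1}(p)$. Thus $\psi(\beta'(g)x)=\psi(\beta(g)x)$ for $g\in S$ and $x\in X$, and $\psi$ satisfies $R$ for $\beta'$. Since $S$ is finite, the condition on $\beta'$ defines a neighborhood of $\beta$.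

\emph{Dense.} Let $\beta$, a finite $S'\subseteq\Gamma$ and $\varepsilon>0$ be given. We replace $\beta$ by its product with the model $Y$ and squeeze the product back into $X$. Choose $\varepsilon'\in(0,\varepsilon/2)$ such that $\operatorname{dist}(x,z)<\varepsilon'$ implies $\operatorname{dist}(\beta(g)x,\beta(g)z)<\varepsilon/2$ for $g\in S'$, and partition $X$ into finitely many nonempty clopen sets $C_i$ of diameter less than $\varepsilon'$. Each $C_i$ is a Cantor space. Each $C_i\times Y$ is nonempty, compact, metrizable, zero-dimensional and without isolated points, so it is homeomorphic to $C_i$. Hence there is a homeomorphism $h:X\times Y\to X$ with $h(C_i\times Y)=C_i$ for all $i$. Let $\Gamma$ act on $X$ by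
\[
\beta'(g)\,h(x,y)=h(\beta(g)x,gy).
\]
Let $z=h(x,y)$ and $g\in S'$. The points $\beta'(g)z=h(\beta(g)x,gy)$ and $\beta(g)x$ lie in the same $C_i$, so their distance is less than $\varepsilon'<\varepsilon/2$. Also $z$ and $x$ lie in the same $C_i$, so $\operatorname{dist}(\beta(g)x,\beta(g)z)<\varepsilon/2$. Together, $\operatorname{dist}(\beta'(g)z,\beta(g)z)<\varepsilon$. Finally, $\psi(h(x,y))=\varphi(y)$ defines a continuous map that satisfies $R$ for $\beta'$, because $\psi(\beta'(g)h(x,y))=\varphi(gy)$.
\end{proof}

\section{One lamp: dodging}\label{sec:dodge}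

Consider a single lamp. Its height ranges over $\mathbb Z$, and for each $n$ we are given a coset $W_n$ of $r_n\mathbb Z$, whose elements are the walls of stage $n$. A wall $p$ cuts $\mathbb Z$ into $\{z\le p\}$ and $\{z>p\}$. Cutting $\mathbb Z$ at all $p\in W_n$ gives an equivalence relation whose classes are intervals of $r_n$ integers. If the $W_n$ are subject to no further condition, a pair may be separated at every stage. For instance, if $W_n=r_n\mathbb Z$ for all $n$, then the wall $0$ separates the heights $0$ and $1$ each time.

We therefore move the walls of stage $n$ off the walls of stages $n-1,n-2,\dots$, in this order. The corrections get smaller and smaller, so the later ones do not spoil the earlier ones. There is room for this: since $r_j=2w_j$, there are points at distance at least $w_j$ from all of $W_j$.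

\begin{definition}\label{def:dodge}
Let $W_j$ be a coset of $r_j\mathbb Z$, for all $j\ge k_0$. Define $\rho_j:\mathbb Z\to\mathbb Z$ as follows. If $|z-u|\ge w_j$ for all $u\in W_j$, put $\rho_j(z)=z$. Otherwise put $\rho_j(z)=u+w_j$, where $u$ is the element of $W_j$ with $|z-u|<w_j$; it is unique because distinct elements of $W_j$ differ by at least $2w_j$. For $k_0\le k\le n$ and $p\in W_n$ let
\[
\theta^n_k(p)=\rho_k\circ\rho_{k+1}\circ\cdots\circ\rho_{n-1}(p),\qquad \theta^n_n(p)=p .
\]
\end{definition}

So $\theta^n_k(p)$ is the wall $p$ of stage $n$ after dodging the walls of stages $n-1,\dots,k$. Apart from $p$, it depends only on $W_j$ for $k\le j<n$.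

\begin{example}
Let $W_j=r_j\mathbb Z$ for all $j\ge 0$, and let $k<n$. First, $\rho_{n-1}(0)=w_{n-1}=9^{n-1}$. For $j<n-1$ the number $9^{n-1}$ is an odd multiple of $9^j$, so its distance to $2\cdot9^j\mathbb Z=W_j$ is exactly $w_j$, and $\rho_j$ fixes it. Thus $\theta^n_k(0)=9^{n-1}$. The wall $0$, which belonged to every stage, is moved to $0,1,9,81,\dots$ at stages $0,1,2,3,\dots$ when $k=0$, and the pair of heights $0,1$ is no longer separated by it except at stage~$0$.
\end{example}

\begin{lemma}\label{lem:dodge}
In the setting of Definition~\ref{def:dodge}: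
\begin{enumerate}
\item[(1)] $|\theta^n_k(p)-\theta^n_m(p)|<w_m/4$ for $k_0\le k\le m\le n$ and $p\in W_n$.
\item[(2)] For fixed $k\ge k_0$, the points $\theta^n_k(p)$ belonging to distinct pairs $(n,p)$ with $n\ge k$ and $p\in W_n$ have pairwise distance at least $w_k/2$.
\item[(3)] For $k_0\le k\le n$ the map $\theta^n_k$ is strictly increasing on $W_n$.
\item[(4)] Let $c\in\mathbb Z$. Replacing every $W_j$ by $W_j+c$ replaces $\theta^n_k$ by the map $p\mapsto\theta^n_k(p-c)+c$ on $W_n+c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By definition $|\rho_j(z)-z|<2w_j$ for all $z$. If $k=m$, the difference is $0$. If $k<m$, then $\theta^n_k(p)=\rho_k\circ\cdots\circ\rho_{m-1}(\theta^n_m(p))$, so the difference is less than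
\[
\sum_{j=k}^{m-1}2\cdot9^j\le\frac{2(9^m-1)}{8}<\frac{9^m}{4}.
\]

(2) Let $(n,p)\ne(n',p')$ with $k\le n\le n'$. We first compare the points at level $n$ and show that
\[
|\theta^n_n(p)-\theta^{n'}_n(p')|\ge w_n .
\]
If $n=n'$, the left side is $|p-p'|\ge r_n$. If $n'>n$, then $\theta^{n'}_n(p')$ is a value of $\rho_n$, and every value of $\rho_n$ has distance at least $w_n$ from $W_n\ni p=\theta^n_n(p)$. Indeed, in the first case of the definition of $\rho_n$ this is the assumption. In the second case $u+w_n$ is the midpoint of the neighboring elements $u$ and $u+r_n$ of $W_n$, at distance $w_n$ from both and further from all others. By (1) with $m=n$, passing from level $n$ to level $k$ moves each of the two points by less than $w_n/4$. So the distance at level $k$ is at least $w_n/2\ge w_k/2$.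

(3) By (1) with $m=n$ we have $|\theta^n_k(p)-p|<w_n/4$, while distinct elements of $W_n$ are at least $2w_n$ apart.

(4) With $W_j+c$ in place of $W_j$, the map $\rho_j$ becomes $z\mapsto\rho_j(z-c)+c$. Compose these maps.
\end{proof}

For one lamp this settles the matter. If at stage $n$ we cut at the points $\theta^n_0(p)$, $p\in W_n$, the classes are still finite by (1), and by (2) the cut points of all stages are distinct integers. So heights $z<z'$ are separated at no more than $z'-z$ stages. The quantitative form of (2) and the intermediate levels $k$ are needed for many lamps.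

\section{Many lamps: wall systems}\label{sec:walls}

\subsection{Why one must not always dodge}

Suppose now that there are infinitely many sites, organized in nested finite blocks. Write $I_n(i)$ for the block of stage $n$ containing $i$, and suppose that the walls $W_n(f,i)$ of stage $n$ at site $i$ depend only on the heights $f$ of the lamps \emph{off} $I_n(i)$. This is the situation that the generic action will give us. It is natural to dodge all earlier walls at all sites, cutting the height line of lamp $i$ at the points $\theta^n_0(p)$ formed from the sets $W_j=W_j(f,i)$. For a given pair $f,f'$ every single site now causes only finitely many separations, but there are infinitely many sites.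

\begin{example}
Let the sites be $\mathbb Z$, suppose $I_{n-1}(0)\ne I_n(0)$ for all $n\ge1$, and pick $i_n\in I_n(0)\setminus I_{n-1}(0)$. Thus $0\in I_j(i_n)$ only for $j\ge n$, so the walls at $i_n$ of stages below $n$ may depend on $f(0)$. At the site $i_n$ take
\[
W_0(f,i_n)=f(0)-1+2\mathbb Z,\qquad W_j(f,i_n)=w_j-1+r_j\mathbb Z\ \ (0<j<n),\qquad W_n(f,i_n)=-1+r_n\mathbb Z ,
\]
and let all other walls be independent of $f$. Compare $f=0$ with $f'$, where $f'(0)=1$ and all other lamps have height $0$. Consider the wall $-1$ of stage $n$ at $i_n$. It has distance $w_j$ from $W_j$ for $0<j<n$, so $\rho_j$ fixes it. For $f$ we have $-1\in W_0=-1+2\mathbb Z$ and $\rho_0(-1)=0$. For $f'$ we have $W_0=2\mathbb Z$ and $\rho_0(-1)=-1$. So the dodged wall is at $0$ for $f$ and at $-1$ for $f'$. The lamp $i_n$ has height $0$ in both configurations, and lies on the lower side of the wall for $f$ and on the upper side for $f'$. The pair is separated at \emph{every} stage $n\ge1$.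
\end{example}

The lesson is that walls of low stage at a far away site react to changes near the cursor, so they must not be used there. In the example let the cursor be at $0$. The stages whose block at $i_n$ contains the cursor are the stages $\ge n$. If only those are dodged, the stage-$n$ wall $-1$ at $i_n$ is not moved at all and no longer separates the pair. In general, at site $i$ we shall dodge only walls of stages $j$ such that $i$ and the cursor lie in the same $j$-block. Only such walls need to be defined.

\subsection{Wall systems}

We allow lamps with values in $B=\mathbb Z^d\times T$, where $d\ge0$ and $T$ is a finite abelian group. For $b\in B$ let $b_1,\dots,b_d$ be its $\mathbb Z^d$-coordinates. For Theorem~\ref{thm:A} take $d=1$, $T=0$ and drop the index~$l$.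

\begin{definition}\label{def:walls}
Let $H$ be a countable set (of \emph{sites}), and let $V$ be a set of pairs $v=(f,s)$ with $f:H\to B$ finitely supported and $s\in H$. A \emph{wall system} on $V$ consists of
\begin{enumerate}
\item[(W1)] for each $n\ge0$ a partition of $H$ into finite \emph{blocks}; with $I_n(i)$ denoting the block containing $i$, we require $I_0(i)=\{i\}$, $I_n(i)\subseteq I_{n+1}(i)$ and $\bigcup_nI_n(i)=H$ for all $i\in H$ and $n\ge0$;
\item[(W2)] for all $n\ge0$, $v=(f,s)\in V$, $i\in I_n(s)$ and $1\le l\le d$ a coset $W_{n,l}(v,i)$ of $r_n\mathbb Z$, such that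
\[
W_{n,l}(v,i)=W_{n,l}(v',i)\quad\text{whenever } v'=(f',s')\in V,\ I_n(s')=I_n(s),\ f'=f\text{ off }I_n(s).
\]
\end{enumerate}
\end{definition}

In words: the stage-$n$ walls at the sites of the cursor's $n$-block see neither the lamps in this block nor the place of the cursor in it.

Fix a wall system. For sites $i,s$ put
\[
k(i,s)=\min\{k:i\in I_k(s)\}.
\]
Let $v=(f,s)\in V$ and $i\in I_n(s)$, so $k(i,s)\le n$. For all $j\ge k(i,s)$ the sets $W_{j,l}(v,i)$ are defined; let $\theta^n_{k,l}(v,i;\cdot)$, $k(i,s)\le k\le n$, be the maps of Definition~\ref{def:dodge} for this sequence, with $k_0=k(i,s)$. The \emph{label}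
\[
\ell^n_{i,l}(v)=\max\bigl\{p\in W_{n,l}(v,i):\ \theta^n_{k(i,s),\,l}(v,i;p)<f(i)_l\bigr\}
\]
is the name of the highest wall whose dodged position is below the height $f(i)_l$. By Lemma~\ref{lem:dodge}(1), $\theta^n_{k,l}(v,i;p)$ differs from $p$ by less than $w_n/4$, so the set on the right is nonempty and bounded above. By Lemma~\ref{lem:dodge}(3), it consists of all $p\in W_{n,l}(v,i)$ with $p\le\ell^n_{i,l}(v)$.

For $v=(f,s)$ and $v'=(f',s')$ in $V$ we let $v\,F_n\,v'$ if
\begin{equation}\label{eq:Fn}
I_n(s)=I_n(s')=:I,\qquad f=f'\text{ off }I,\qquad \ell^n_{i,l}(v)=\ell^n_{i,l}(v')\ \text{ for all }i\in I,\ 1\le l\le d .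
\end{equation}
This is an equivalence relation on $V$. The next proposition says that the $F_n$ have finite classes, that they satisfy the hypothesis of Lemma~\ref{lem:liminf}, and that they do not change under translations of sites and heights. The last point will show that they do not depend on the base point chosen in an orbit.

\begin{proposition}\label{prop:walls}
For every wall system on $V$:
\begin{enumerate}
\item[(a)] The classes of $F_n$ are finite.
\item[(b)] Let $v=(f,s)$ and $v'=(f',s')$ be in $V$. There is $m$ with $s'\in I_m(s)$ and $f=f'$ off $I_m(s)$. For any such $m$ and $D=\max_{i,l}|f(i)_l-f'(i)_l|$ (or $D=0$ if $d=0$), at most $d\,|I_m(s)|\,(4D+2)$ integers $n\ge m$ satisfy $(v,v')\notin F_n$.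
\item[(c)] Consider a second wall system, with data $H'$, $V'$, $I'_n$, $W'_{n,l}$, $F'_n$ and the same $B$. Suppose that there are a bijection $\phi:H'\to H$ and a function $b:H'\to B$ such that for each $v=(f,s)\in V'$ the pair
\[
\hat v=(\hat f,\phi(s)),\qquad \hat f(\phi(i))=f(i)+b(i)\quad(i\in H'),
\]
lies in $V$. Suppose further that $\phi(I'_n(i))=I_n(\phi(i))$ for all $n\ge0$ and $i\in H'$, and that
\[
W_{n,l}(\hat v,\phi(i))=W'_{n,l}(v,i)+b(i)_l
\]
for all $n\ge0$, $v=(f,s)\in V'$, $i\in I'_n(s)$ and $1\le l\le d$. Then $v\,F'_n\,v'\iff\hat v\,F_n\,\hat v'$ for all $v,v'\in V'$ and $n\ge0$.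
\end{enumerate}
\end{proposition}

\begin{proof}
(a) In the class of $v=(f,s)$ the finite block $I=I_n(s)$, the values of $f$ off $I$ and the labels are fixed. By (W2), the sets $W_{n,l}(\cdot,i)$, $i\in I$, are fixed as well. If $p=\ell^n_{i,l}(v)$, then $p+r_n\in W_{n,l}(v,i)$ is above the label, so
\[
\theta^n_{k(i,s),l}(v,i;p)<f(i)_l\le\theta^n_{k(i,s),l}(v,i;p+r_n)
\]
and, by Lemma~\ref{lem:dodge}(1) with $m=n$, $f(i)_l$ lies in the bounded interval $(p-w_n/4,\;p+r_n+w_n/4)$. Since $T$ is finite, there are finitely many possibilities for each $f(i)$, $i\in I$, and for $s\in I$.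

(b) The number $m$ exists because the finite set $\{s'\}\cup\{i:f(i)\ne f'(i)\}$ is contained in $I_m(s)$ for large $m$, by (W1). Let $n\ge m$. Then $I_n(s)=I_n(s')$ and $f=f'$ off $I_n(s)$, so if $(v,v')\notin F_n$ there are $i\in I_n(s)$ and $l$ with $\ell^n_{i,l}(v)\ne\ell^n_{i,l}(v')$. We distinguish the sites outside $I_m(s)$, whose number is not bounded as $n$ grows, and the sites inside.

\emph{Sites $i\in I_n(s)\setminus I_m(s)$: the labels agree.} For $j\le m$ we have $I_j(s),I_j(s')\subseteq I_m(s)\not\ni i$. For $j\ge m$ we have $I_j(s)=I_j(s')$. Hence $k(i,s)=k(i,s')=:k$ and $m<k\le n$. For $k\le j\le n$ the block $I_j(s)=I_j(s')$ contains $i$ and contains $I_m(s)$, so $f=f'$ off this block and $W_{j,l}(v,i)=W_{j,l}(v',i)$ by (W2). Also $f(i)=f'(i)$. So the two labels are computed from the same data. This is where the dependence on the cursor pays off.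

\emph{Sites $i\in I_m(s)$: the labels differ for few $n$.} For $j\ge m$ we have $i\in I_j(s)=I_j(s')\supseteq I_m(s)$, so again $W_{j,l}(v,i)=W_{j,l}(v',i)=:W_j$ by (W2). Let $\theta^n_m$ be the maps formed from $(W_j)_{j\ge m}$. For $p\in W_n$ put
\[
\vartheta(p)=\theta^n_{k(i,s),l}(v,i;p),\qquad \vartheta'(p)=\theta^n_{k(i,s'),l}(v',i;p).
\]
The levels $k(i,s)$ and $k(i,s')$ are at most $m$, and they and the walls of stages below $m$ may be different for $v$ and $v'$. But Lemma~\ref{lem:dodge}(1), applied to each of the two sequences of walls, shows that both $\vartheta(p)$ and $\vartheta'(p)$ are at distance less than $w_m/4$ from $\theta^n_m(p)$. If the labels differ, let $p\in W_n$ be the larger one. Then either $\vartheta(p)<f(i)_l$ and $f'(i)_l\le\vartheta'(p)$, or $\vartheta'(p)<f'(i)_l$ and $f(i)_l\le\vartheta(p)$. Since $|f(i)_l-f'(i)_l|\le D$, both cases give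
\begin{equation}\label{eq:close}
|\theta^n_m(p)-f(i)_l|<\frac{w_m}4+D .
\end{equation}
The sequence $(W_j)_{j\ge m}$ does not depend on $n$. So by Lemma~\ref{lem:dodge}(2) the points $\theta^n_m(p)$, over all pairs $(n,p)$ with $n\ge m$ and $p\in W_n$, are pairwise at distance at least $w_m/2$. Hence at most
\[
1+\frac{w_m/2+2D}{w_m/2}=2+\frac{4D}{w_m}\le4D+2
\]
pairs $(n,p)$ satisfy \eqref{eq:close}. Thus each $i\in I_m(s)$ and each $l\le d$ account for at most $4D+2$ values of $n$.

(c) Since $\phi$ maps blocks to blocks, $k(\phi(i),\phi(s))$ equals the number $k'(i,s)$ of the second system, $I'_n(s)=I'_n(s')$ if and only if $I_n(\phi(s))=I_n(\phi(s'))$, and $f,f'$ agree off $I'_n(s)$ if and only if $\hat f,\hat f'$ agree off $I_n(\phi(s))$. Passing from $v,i$ to $\hat v,\phi(i)$ translates the walls of all stages and the height $f(i)_l$ by the same number $b(i)_l$. By Lemma~\ref{lem:dodge}(4), the dodged walls and hence the label are translated by $b(i)_l$ as well. As $b(i)_l$ does not depend on $v$, equality of labels is preserved in both directions.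
\end{proof}

\section{The group $\mathbb Z\wr\mathbb Z$}\label{sec:A}

In this section $G=\mathbb Z\wr\mathbb Z$ with generators $a$ (lamp) and $t$ (shift). Put $\alpha_i=t^{-i}at^i$. The $\alpha_i$, $i\in\mathbb Z$, freely generate the abelian group $\bigoplus_{\mathbb Z}\mathbb Z$. Write $\mathbb Z^{(\mathbb Z)}$ for the set of finitely supported $f:\mathbb Z\to\mathbb Z$, and let $\alpha^f=\prod_i\alpha_i^{f(i)}$. Every $g\in G$ is uniquely $t^s\alpha^f$ with $s\in\mathbb Z$, $f\in\mathbb Z^{(\mathbb Z)}$, and
\begin{equation}\label{eq:comm}
\alpha_jt^s=t^{-j}at^{j+s}=t^s\alpha_{j+s}.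
\end{equation}

\subsection{The dense $G_\delta$ set}

Let $\mathcal G$ be the set of $\beta\in\operatorname{Act}(G,X)$ such that for every $n\ge0$ there are continuous maps
\begin{itemize}
\item $\sigma_n:X\to\mathbb Z/2^n$ with $\sigma_n(tx)=\sigma_n(x)+1$ and $\sigma_n(ax)=\sigma_n(x)$;
\item $c_n:X\to\mathbb Z/r_n$ with $c_n(ax)=c_n(x)+1$ and $c_n(\alpha_jx)=c_n(x)$ for $0<|j|\le2^n$.
\end{itemize}
The $\sigma_n$ will give the blocks. The map $c_n$ is a clock for the lamp at the cursor: it counts the moves of this lamp modulo $r_n$ and ignores the other lamps up to distance $2^n$. Asking it to ignore all other lamps would be an infinite set of conditions, to which Lemma~\ref{lem:pattern} does not apply.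

Each of these requirements is of the form considered in Lemma~\ref{lem:pattern}, with $S=\{1,t,a\}$ and $S=\{1,a\}\cup\{\alpha_j:0<|j|\le2^n\}$ respectively, and each has a model. For $\sigma_n$ take $Y=\mathbb Z/2^n$ with $t$ acting by $+1$ and $a$ trivially, and $\varphi=\mathrm{id}$. For $c_n$ take $Y=(\mathbb Z/r_n)^{\mathbb Z}$ with
\[
(t^s\alpha^fy)(i)=y(i+s)+f(i+s),\qquad\varphi(y)=y(0).
\]
Here $t$ acts by a shift, and $\alpha_j$ by adding $1$ to the coordinate $j$. The $\alpha_j$ commute, and both sides of \eqref{eq:comm} send $y$ to the sequence $i\mapsto y(i+s)+1_{i=j}$, so this is an action. Since $a=\alpha_0$ adds $1$ to $y(0)$ and $\alpha_j$, $j\ne0$, does not change $y(0)$, $\varphi$ is as required.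

So $\mathcal G$ is a countable intersection of dense open sets, and by Baire's theorem a dense $G_\delta$ set. \emph{We fix $\beta\in\mathcal G$ and show that $\beta$ is free and that $E=E_\beta$ is hyperfinite.} This proves Theorem~\ref{thm:A}.

\subsection{The odometer and freeness}\label{sub:odo}

The maps $\sigma_n$ can be made coherent. Put $\tau_0=0$. Given a continuous $\tau_n:X\to\mathbb Z/2^n$ with the same equivariance as $\sigma_n$, the difference $\delta=(\sigma_{n+1}\bmod2^n)-\tau_n$ is $G$-invariant. Choose a map $\epsilon:\mathbb Z/2^n\to\mathbb Z/2^{n+1}$ that is a section of the reduction map, and put $\tau_{n+1}=\sigma_{n+1}-\epsilon\circ\delta$. Then $\tau_{n+1}$ is continuous, has the same equivariance as $\sigma_{n+1}$, and reduces to $\tau_n$ modulo $2^n$. Together the $\tau_n$ define a continuous map $\tau$ to the $2$-adic integers $\mathbb Z_2=\varprojlim\mathbb Z/2^n$ with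
\[
\tau(tx)=\tau(x)+1,\qquad\tau(ax)=\tau(x).
\]
(The clocks $c_n$ cannot be corrected in this way: among the $\alpha_j$, the function $(c_{n+1}\bmod r_n)-c_n$ is only known to be invariant under those with $|j|\le2^n$.)

\emph{Freeness.} Let $t^s\alpha^fx=x$. Applying $\tau$ gives $s=0$. Suppose $f(i)\ne0$. Choose $n$ with $r_n>|f(i)|$ and $2^n\ge|i-j|$ for all $j\in\operatorname{supp}f$. By \eqref{eq:comm}, $t^i\alpha^fx=\prod_j\alpha_{j-i}^{f(j)}t^ix$. So
\[
c_n(t^ix)=c_n(t^i\alpha^fx)=c_n(t^ix)+f(i)\quad\text{in }\mathbb Z/r_n,
\]
which is impossible. Hence $f=0$, and the action is free.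

\emph{Avoiding $\mathbb Z$.} For the blocks below we need an odometer whose values are never in $\mathbb Z\subseteq\mathbb Z_2$. Fix $\xi\in\mathbb Z_2\setminus\mathbb Z$, for example $\xi=-1/3$. The set $X'=\{x:\tau(x)\in\mathbb Z\}$ is Borel and $G$-invariant. Let $\tau^*=\tau$ off $X'$ and $\tau^*=\tau+\xi$ on $X'$. Then $\tau^*:X\to\mathbb Z_2$ is Borel, $\tau^*(tx)=\tau^*(x)+1$, $\tau^*(ax)=\tau^*(x)$, and $\tau^*(x)\notin\mathbb Z$ for all~$x$.

\subsection{A wall system on each orbit}

Fix $x\in X$. By freeness
\[
\Phi_x:V=\mathbb Z^{(\mathbb Z)}\times\mathbb Z\to Gx,\qquad\Phi_x(f,s)=t^s\alpha^fx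
\]
is a bijection. We use it to define a wall system on $V$ with site set $\mathbb Z$, the blocks coming from $\tau^*$ and the walls from the clocks. Then we show that the resulting relations on $Gx$ do not depend on the base point $x$.

\emph{Blocks.} For each $n$ partition $\mathbb Z$ into intervals of length $2^n$ whose left endpoints are the $i$ with $\tau^*(x)+i\equiv0\bmod2^n$. Clearly $I_0(i)=\{i\}$ and $I_n(i)\subseteq I_{n+1}(i)$. Suppose that $\bigcup_nI_n(i)\ne\mathbb Z$ for some $i$. This union is an interval with a finite endpoint, so there are consecutive $s,s+1$ of which exactly one belongs to it. These two sites lie in different blocks for all large $n$, hence for all $n$ because the partitions become coarser. So $s+1$ is a left endpoint at every stage, that is, $\tau^*(x)+s+1\equiv0\bmod2^n$ for all $n$. Then $\tau^*(x)=-(s+1)\in\mathbb Z$, a contradiction. This proves (W1), and it is the only place where $\tau^*(x)\notin\mathbb Z$ is used. If $\tau^*(x)$ were an integer, the sites $-\tau^*(x)-1$ and $-\tau^*(x)$ would never be in the same block.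

\emph{Walls.} For $f\in\mathbb Z^{(\mathbb Z)}$, $i\in\mathbb Z$ and $n\ge0$ let
\[
W_n(f,i)=\{z\in\mathbb Z:\ c_n(\Phi_x(f,i))+z-f(i)=0\text{ in }\mathbb Z/r_n\},
\]
a coset of $r_n\mathbb Z$. That is, we move the cursor to $i$, read the clock there, and mark the heights of lamp $i$ at which the clock would show $0$. For $v=(f,s)$ and $i\in I_n(s)$ put $W_n(v,i)=W_n(f,i)$. We claim that
\begin{equation}\label{eq:blind}
f=f'\text{ off }I_n(i)\ \Longrightarrow\ W_n(f,i)=W_n(f',i),
\end{equation}
which is (W2), because $I_n(s)=I_n(i)$ for $i\in I_n(s)$. Since $f$ can be changed to $f'$ in finitely many steps that change one lamp in $I_n(i)$ by $\pm1$, we may assume that $f'=f+e_j$ with $j\in I_n(i)$, where $e_j$ is $1$ at $j$ and $0$ elsewhere. Then $|j-i|<2^n$, and by \eqref{eq:comm}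
\[
\Phi_x(f+e_j,i)=t^i\alpha_j\alpha^fx=\alpha_{j-i}\Phi_x(f,i).
\]
If $j=i$, both the clock value and the height of lamp $i$ increase by $1$. If $j\ne i$, neither changes. In both cases $c_n(\Phi_x(f,i))-f(i)$ stays the same, which proves \eqref{eq:blind}.

Let $F_n^x$ be the relation \eqref{eq:Fn} of this wall system.

\emph{Independence of $x$.} Let $x'=\Phi_x(f_0,s_0)$ be another point of the orbit. By \eqref{eq:comm},
\[
\Phi_{x'}(f,s)=t^s\alpha^ft^{s_0}\alpha^{f_0}x=\Phi_x(\hat f,s+s_0),\qquad\hat f(i+s_0)=f(i)+f_0(i+s_0).
\]
Thus the $x$-coordinates of a point arise from its $x'$-coordinates $v=(f,s)$ by the map $v\mapsto\hat v$ of Proposition~\ref{prop:walls}(c) with $\phi(i)=i+s_0$ and $b(i)=f_0(i+s_0)$. The hypotheses of (c) hold. Since $\tau^*(x')=\tau^*(x)+s_0$, the blocks for $x'$, shifted by $s_0$, are those for $x$. And since $\Phi_x(\hat f,i+s_0)=\Phi_{x'}(f,i)$, a number $z$ is a stage-$n$ wall at $i+s_0$ for $x$ and $\hat f$ if and only if $c_n(\Phi_{x'}(f,i))+z-f(i)-b(i)=0$ in $\mathbb Z/r_n$, i.e.\ if and only if $z-b(i)$ is a wall at $i$ for $x'$ and $f$. So $v\,F_n^{x'}\,v'\iff\hat v\,F_n^x\,\hat v'$.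 Hence
\[
\Phi_x(v)\,F_n\,\Phi_x(v')\iff v\,F_n^x\,v'
\]
defines an equivalence relation $F_n\subseteq E$ on $X$ that does not depend on the choice of $x$ in each orbit.

\emph{Conclusion.} By Proposition~\ref{prop:walls}(a),(b), the classes of $F_n$ are finite and each pair in $E$ lies in $F_n$ for all but finitely many $n$. It remains to see that $F_n$ is Borel. Let $g=t^s\alpha^f$. Taking $x$ as base point, $x\,F_n\,gx$ means $(0,0)\,F^x_n\,(f,s)$. This depends only on $\tau^*(x)\bmod2^n$, which determines the blocks of stages $j\le n$, and on the values $c_j(\Phi_x(f',i))$ with $j\le n$, $f'\in\{0,f\}$ and $|i|<2^n$, which determine the relevant walls because $I_n(0)\subseteq(-2^n,2^n)$. As these are finitely many Borel functions of $x$ with finitely many values, $\{x:x\,F_n\,gx\}$ is Borel, and $F_n=\bigcup_{g\in G}\{(x,gx):x\,F_n\,gx\}$ is a countable union of graphs of continuous maps restricted to Borel sets. By Lemma~\ref{lem:liminf}, $E$ is hyperfinite. This completes the proof of Theorem~\ref{thm:A}. \qed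

\section{Finitely generated subgroups of $B\wr H$}\label{sec:B}

We now prove Theorem~\ref{thm:B}. Compared with Section~\ref{sec:A}, the blocks come from the assumed hyperfiniteness of $H$ acting on $\hat H$ instead of the explicit odometer. A more serious difference is that $K$ need not contain elements that move the cursor alone, so one cannot go to a site and read a clock there. Instead we use clocks for all lamps in a large finite window around the cursor.

\subsection{Notation}

The lamp values of the elements of a finite generating set of $K$ generate a finitely generated subgroup $B_0\le B$, and $K\le B_0\wr H$. So we may assume $B=\mathbb Z^d\times T$ with $T$ finite abelian. For $b\in B$ let $[b]_n$ be its image in the finite group $B/r_n:=(\mathbb Z/r_n)^d\times T$.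

Let $\delta^b\in\bigoplus_HB$ have value $b$ at $1$ and $0$ elsewhere, and put $e_j^b=j^{-1}\delta^bj$ for $j\in H$. Then $h^{-1}e_j^bh=e_{jh}^b$. Every $g\in B\wr H$ is uniquely $g=h_g\prod_je_j^{\lambda_g(j)}$ with $h_g\in H$ and a finitely supported $\lambda_g:H\to B$. Moving $h_g$ to the left in the product $g'g$ replaces $e_j^b$ by $e_{jh_g}^b$, so
\begin{equation}\label{eq:prod}
h_{g'g}=h_{g'}h_g,\qquad\lambda_{g'g}(j)=\lambda_g(j)+\lambda_{g'}(jh_g^{-1}).
\end{equation}
Again $g$ is viewed as a lamp configuration $\lambda_g$ with cursor at $h_g$, and the position of the site $i$ relative to the cursor $s$ is $is^{-1}$.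

Fix finite symmetric sets $D_0\subseteq D_1\subseteq\cdots$ in $H$ with $1\in D_0$ and $\bigcup_MD_M=H$, and let
\[
K_M=\{k\in K:h_k\in D_M,\ \operatorname{supp}\lambda_k\subseteq D_M\}.
\]

\subsection{What the generic action provides}

\begin{lemma}\label{lem:genericB}
For the generic $\beta\in\operatorname{Act}(K,X)$ there are for all $n,M\ge0$ continuous maps
\begin{itemize}
\item $\sigma_n:X\to H/N_n$ with $\sigma_n(kx)=h_k\sigma_n(x)$ for all $k\in K$ and $x\in X$;
\item $\kappa_{n,M}:X\to(B/r_n)^{D_M}$ such that for all $x\in X$, $k\in K_M$ and $j\in D_M$ with $jh_k^{-1}\in D_M$,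
\begin{equation}\label{eq:kappa}
\kappa_{n,M}(kx)(jh_k^{-1})=\kappa_{n,M}(x)(j)+[\lambda_k(j)]_n .
\end{equation}
\end{itemize}
\end{lemma}

Here $\kappa_{n,M}(x)(j)$ is the clock of the lamp at relative position $j$. Applying $k$ moves this lamp to relative position $jh_k^{-1}$ and changes its height by $\lambda_k(j)$. Equation \eqref{eq:kappa} says that the clocks keep track of this, as long as everything happens in the window $D_M$.

\begin{proof}
There are countably many requirements, so it suffices to apply Lemma~\ref{lem:pattern} to each of them.

For $\sigma_n$ it suffices to require equivariance for a finite generating set of $K$. A model is $Y=H/N_n$, where $k$ acts by left translation by $h_k$, with $\varphi=\mathrm{id}$.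

For $\kappa_{n,M}$ we first show that \eqref{eq:kappa} follows from its instances for finitely many $k$; note that $K_M$ may be infinite. Let
\[
L=\{k\in K:h_k=1,\ \operatorname{supp}\lambda_k\subseteq D_M\}\subseteq K_M .
\]
By \eqref{eq:prod}, $L$ is a subgroup and $k\mapsto\lambda_k$ embeds it in the finitely generated abelian group $B^{D_M}$, so $L$ is finitely generated. For each $h\in D_M$ for which some $k\in K_M$ has $h_k=h$, choose one such element $k_h$. We require \eqref{eq:kappa} for a finite generating set of $L$ and for the elements $k_h$. By composing and inverting, \eqref{eq:kappa} extends to all of $L$. Now let $k\in K_M$, $h=h_k$, and $q=k_h^{-1}k$. Then $h_q=1$, and $k=k_hq$ gives $\lambda_k=\lambda_q+\lambda_{k_h}$ by \eqref{eq:prod}. Thus $q\in L$, and for $j,jh^{-1}\in D_M$, with $\kappa=\kappa_{n,M}$,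
\[
\kappa(k_hqx)(jh^{-1})=\kappa(qx)(j)+[\lambda_{k_h}(j)]_n=\kappa(x)(j)+[\lambda_q(j)]_n+[\lambda_{k_h}(j)]_n=\kappa(x)(j)+[\lambda_k(j)]_n .
\]

A model is $Y=(B/r_n)^H$ with
\[
(gy)(u)=y(uh_g)+[\lambda_g(uh_g)]_n,\qquad\varphi(y)=y{\restriction}D_M .
\]
This is an action, since by \eqref{eq:prod}
\[
(g'(gy))(u)=y(uh_{g'}h_g)+[\lambda_g(uh_{g'}h_g)]_n+[\lambda_{g'}(uh_{g'})]_n=((g'g)y)(u).
\]
Putting $u=jh_k^{-1}$ and $g=k$ gives $(ky)(jh_k^{-1})=y(j)+[\lambda_k(j)]_n$, which is \eqref{eq:kappa}.
\end{proof}

\emph{Fix $\beta$ with all these maps.} As in Section~\ref{sub:odo}, the $\sigma_n$ can be made coherent. Put $\tau_0=\sigma_0$. Given a continuous equivariant $\tau_n:X\to H/N_n$, let $\bar\sigma_{n+1}$ be the reduction of $\sigma_{n+1}$ to $H/N_n$. Then $\delta=\tau_n^{-1}\bar\sigma_{n+1}$ is $K$-invariant, because $(h_k\tau_n)^{-1}h_k\bar\sigma_{n+1}=\tau_n^{-1}\bar\sigma_{n+1}$. With a section $\epsilon:H/N_n\to H/N_{n+1}$ of the reduction map, $\tau_{n+1}=\sigma_{n+1}\cdot(\epsilon\circ\delta)^{-1}$ is equivariant, and its reduction is $\bar\sigma_{n+1}\delta^{-1}=\tau_n$. We obtain a continuous map $\pi:X\to\hat H$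 with
\[
\pi(kx)=h_k\pi(x)\qquad(k\in K).
\]
The translation action of $H$ on $\hat H$ is free because $\bigcap_nN_n=1$.

\emph{Freeness of $\beta$.} Let $kx=x$. Applying $\pi$ gives $h_k=1$. If $\lambda_k(j)\ne0$ for some $j$, choose $M$ with $\operatorname{supp}\lambda_k\subseteq D_M$ and $n$ with $[\lambda_k(j)]_n\ne0$. Then $k\in K_M$, and \eqref{eq:kappa} reads $\kappa_{n,M}(x)(j)=\kappa_{n,M}(x)(j)+[\lambda_k(j)]_n$, a contradiction. So $k=1$.

\subsection{A wall system on each orbit}

Let $P_0\subseteq P_1\subseteq\cdots$ be Borel equivalence relations with finite classes on $\hat H$ whose union is the orbit equivalence relation of $H$; we may take $P_0$ to be equality. Let $V=\{(\lambda_k,h_k):k\in K\}$, and fix $x\in X$. By freeness, the points of $Kx$ correspond to elements of $V$, the point $kx$ having coordinates $(\lambda_k,h_k)$. We write $v$ also for the point of $Kx$ with coordinates $v$.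

\emph{Blocks.} Let $I_n(i)=\{s\in H:s\pi(x)\,P_n\,i\pi(x)\}$. Since $H$ acts freely on $\hat H$, these sets are finite and $I_0(i)=\{i\}$. They partition $H$ for each $n$, increase with $n$, and exhaust $H$ because all points $s\pi(x)$ are in one orbit. So (W1) holds.

\emph{Walls.} For a finite $I\subseteq H$ let $M(I)$ be the least $M$ with $ss'^{-1}\in D_M$ for all $s,s'\in I$. For $v=(f,s)\in V$ and $i\in I:=I_n(s)$ put
\[
\gamma_n(v,i)=\kappa_{n,M(I)}(v)(is^{-1})-[f(i)]_n\in B/r_n,
\]
\[
W_{n,l}(v,i)=\{z\in\mathbb Z:z+\gamma_n(v,i)_l\equiv0\bmod r_n\}\qquad(1\le l\le d).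
\]
For (W2), let also $v'=(f',s')\in V$ with $I_n(s')=I$ and $f=f'$ off $I$. Write $v'=kv$ as points, with $k\in K$. By \eqref{eq:prod}, $h_k=s's^{-1}$ and $\lambda_k(us^{-1})=f'(u)-f(u)$ for $u\in H$. So $h_k\in D_{M(I)}$, and $\operatorname{supp}\lambda_k\subseteq Is^{-1}\subseteq D_{M(I)}$, that is, $k\in K_{M(I)}$. Apply \eqref{eq:kappa} to the point $v$ and $j=is^{-1}\in D_{M(I)}$, for which $jh_k^{-1}=is'^{-1}\in D_{M(I)}$. The result is
\[
\kappa_{n,M(I)}(v')(is'^{-1})=\kappa_{n,M(I)}(v)(is^{-1})+[f'(i)-f(i)]_n ,
\]
so $\gamma_n(v',i)=\gamma_n(v,i)$, and (W2) holds. Let $F_n^x$ be the relation \eqref{eq:Fn} of this wall system.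

\emph{Independence of $x$.} Let $x'=g_0x$ with $g_0\in K$, and put $f_0=\lambda_{g_0}$, $s_0=h_{g_0}$; objects for $x'$ are marked by primes. By \eqref{eq:prod}, the point with $x'$-coordinates $v=(f,s)$ has $x$-coordinates
\[
\hat v=(\hat f,ss_0),\qquad\hat f(is_0)=f(i)+f_0(is_0).
\]
This is the map of Proposition~\ref{prop:walls}(c) with $\phi(i)=is_0$ and $b(i)=f_0(is_0)$. Since $\pi(x')=s_0\pi(x)$, we have $I_n'(i)s_0=I_n(is_0)$. Moreover $M(Is_0)=M(I)$ for finite $I\subseteq H$, and $(is_0)(ss_0)^{-1}=is^{-1}$. So $\gamma_n(\hat v,is_0)$ and $\gamma_n'(v,i)$ involve the same value of the same map $\kappa_{n,M}$, and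
\[
\gamma_n(\hat v,is_0)=\gamma'_n(v,i)-[b(i)]_n,\qquad W_{n,l}(\hat v,is_0)=W'_{n,l}(v,i)+b(i)_l .
\]
By Proposition~\ref{prop:walls}(c) the relations $F_n^x$ define one equivalence relation $F_n\subseteq E_\beta$ on $X$.

\emph{Conclusion.} By Proposition~\ref{prop:walls}(a),(b), $F_n$ has finite classes and each pair in $E_\beta$ lies in $F_n$ for all but finitely many $n$. For Borelness, fix $k\in K$ and $n$. For all $s,i\in H$ and $j\le n$ the set $\{x:s\pi(x)\,P_j\,i\pi(x)\}$ is Borel. So $X$ is partitioned into countably many Borel sets on each of which the block $I_n(1)$ formed with base point $x$, and the partitions of $I_n(1)$ into blocks of stages $j\le n$, are constant. Consider one such set. If $h_k\notin I_n(1)$ or $\operatorname{supp}\lambda_k\not\subseteq I_n(1)$, then $x\,F_n\,kx$ fails. Otherwise its truth is determined by the values at $x$ and at $kx$ of finitely many maps $\kappa_{j,M}$ with $j\le n$, which are continuous with finite range. Hence $\{x:x\,F_n\,kx\}$ is Borel, and so is $F_n=\bigcup_{k\in K}\{(x,kx):x\,F_n\,kx\}$. By Lemma~\ref{lem:liminf}, $E_\beta$ is hyperfinite. This proves Theorem~\ref{thm:B}.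 \qed

\begin{remark}
The hypotheses enter as follows. Finite index of the $N_n$ makes $H/N_n$ a finite, hence admissible, model, and $\bigcap_nN_n=1$ makes the action on $\hat H$ free, so that blocks are finite sets of sites. Finite generation of $K$ turns the equivariance of $\sigma_n$ into finitely many conditions and reduces $B$ to a finitely generated group; the latter is what makes $L$ finitely generated in Lemma~\ref{lem:genericB}.
\end{remark}

\section{Virtually nilpotent groups and free metabelian groups}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]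
We check the hypotheses of Theorem~\ref{thm:B} for a finitely generated virtually nilpotent group $H$. Such a group is polycyclic-by-finite, and polycyclic-by-finite groups are residually finite by a theorem of Hirsch. Since $H$ is finitely generated, it has only countably many subgroups of finite index. Let $Q_0,Q_1,\dots$ enumerate the normal ones (with repetitions if necessary); then the subgroups $N_n=Q_0\cap\cdots\cap Q_n$ form a decreasing chain of finite-index normal subgroups with trivial intersection. Moreover $H$ has polynomial growth, and every Borel action of a finitely generated group of polynomial growth on a standard Borel space has a hyperfinite orbit equivalence relation, by a theorem of Jackson, Kechris and Louveau \cite{JKL}. This applies to the translation action of $H$ on $\hat H$.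

Now (1) is Theorem~\ref{thm:B}; note that $B\wr H$ is finitely generated if $B$ and $H$ are. For (2), let $d$ be the rank of $F$. By a theorem of Magnus \cite{Magnus}, $F/[N,N]$ embeds in $\mathbb Z^d\wr(F/N)$. So $F/[N,N]$ is isomorphic to a finitely generated subgroup of $\mathbb Z^d\wr H$, and (1) applies. For $N=[F,F]$ the group $F/[N,N]$ is the free metabelian group of rank $d$, and $F/N\cong\mathbb Z^d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
Question 3 in the article at \texttt{https://ems.press/content/serial-article-files/51347?nt=1}.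

\bibitem{JKL}
Jackson, Kechris and Louveau, \emph{Countable Borel equivalence relations}, J. Math. Log. \textbf{2} (2002).

\bibitem{Magnus}
Magnus, \emph{On a theorem of Marshall Hall}, Ann. of Math. \textbf{40} (1939).

\end{thebibliography}

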